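\title{Choquet spaces and Baire box powers without large cardinals}

\begin{abstract}
A topological space is Choquet if the second player has a winning strategy in
the Banach--Mazur game. All box powers of a Choquet space are Baire, and Galvin
and Scheepers proved that the converse is consistent if a proper class of
measurable cardinals is. We show that large cardinals are not needed. The
converse holds in the Easton extension of a model of GCH that adds $\rho^+$
Cohen subsets of $\rho$ for every regular uncountable $\rho$; there a single
power $\square^\nu X$, with $\nu\ge\pi(X)^{\aleph_0}$ regular and uncountable,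
decides whether $X$ is Choquet. The converse fails in $L$, and in $L[A]$ for
every $A\subseteq\omega_1$, for a metrizable space of weight $\omega_1$. So the
characterization of Choquet spaces by box powers is equiconsistent with ZFC and,
if ZFC is consistent, independent of it.
\end{abstract}

\section{Introduction}\label{sec:intro}

In the \emph{Banach--Mazur game} on a topological space $X$, players I and II
alternately choose nonempty open sets
\[
U_0\supseteq V_0\supseteq U_1\supseteq V_1\supseteq\cdots,
\]
with I choosing the $U_n$ and II choosing the $V_n$. Player II wins the play if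
$\bigcap_{n<\omega}V_n\ne\emptyset$, and I wins otherwise. A \emph{strategy}
for a player assigns a legal move to each finite sequence of moves of the
opponent, and it is \emph{winning} if its owner wins every play that follows it.
The space $X$ is \emph{Choquet} if II has a winning strategy, and $X$ is
\emph{Baire} if every countable intersection of dense open sets is dense. For a
cardinal $\kappa$, the \emph{box power} $\square^\kappa X$ is the set $X^\kappa$
with the topology whose basic open sets are the \emph{boxes}
$\prod_{\delta<\kappa}U_\delta$ with every $U_\delta$ open in $X$. Throughout,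
spaces are nonempty and exponents are at least $1$.

Both properties say that a point survives countably many shrinkings. In a
complete metric space II wins by answering $U_n$ with a ball of radius at most
$2^{-n}$ whose closure lies in $U_n$. In $\mathbb Q$ player I wins by removing
the $n$th rational at move $n$. In general $X$ is Baire exactly when I has no
winning strategy (Proposition~\ref{prop:oxtoby}). So Choquet spaces are Baire,
and the Baire spaces that are not Choquet are those on which the game is
undetermined. A Bernstein set of reals is such a space.

Powers give I more room. If both players play boxes, a play on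
$\square^\kappa X$ consists of $\kappa$ simultaneous plays on $X$, one on each
\emph{board} $\delta<\kappa$. An intersection of boxes is the product of the
intersections, so II must win on every board and I needs to win on only one. A
winning strategy of II on $X$ can be used on all boards at once, which is the
reason for White's theorem that all box powers of a Choquet space are Baire
(Proposition~\ref{prop:white}). It is natural to ask whether this characterizes
Choquet spaces:
\begin{equation}\label{eq:star}\tag{$\bigstar$}
\text{for every space $X$: $X$ is Choquet iff every box power of $X$ is Baire.}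
\end{equation}
In terms of the game, \eqref{eq:star} is a dichotomy that replaces determinacy:
for every $X$, either II has a winning strategy on $X$, or I has a winning
strategy on some box power of $X$. Tychonoff powers cannot replace box powers
here. Oxtoby proved that every Tychonoff product of Baire spaces with countable
$\pi$-bases is Baire, so all Tychonoff powers of a Bernstein set are Baire.

Galvin and Scheepers proved that \eqref{eq:star} is consistent if the existence
of a proper class of measurable cardinals is consistent
\cite[Theorem~3.53]{BM}. The problem treated in this paper is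
\cite[Question~2]{BM}: \emph{are large cardinals necessary? That is, does the
consistency of \eqref{eq:star} follow from the consistency of ZFC alone, or does
it require large cardinal strength?} The resemblance to determinacy, and the
failure of \eqref{eq:star} in $L$ proved below, might suggest the second
alternative. The first one holds.

A \emph{$\pi$-base} of $X$ is a family of nonempty open sets such that every
nonempty open set contains a member of the family, and $\pi(X)$ is the least
infinite cardinal $\theta$ such that $X$ has a $\pi$-base of size at most
$\theta$. The Easton extension in the first theorem is defined in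
Section~\ref{sec:easton}.

\begin{theorem}\label{thm:A}
Let $V\models\mathrm{ZFC+GCH}$ (for example $V=L$), and let $W=V[G]$ be the
Easton extension adding $\rho^+$ Cohen subsets of $\rho$ for every regular
uncountable $\rho$. Then $W\models\mathrm{ZFC}+\eqref{eq:star}$. In fact, in
$W$, for every space $X$ and every regular uncountable
$\nu\ge\pi(X)^{\aleph_0}$,
\[
X\text{ is Choquet}\iff\square^\nu X\text{ is Baire}
\iff\text{all box powers of $X$ are Baire}.
\]
Hence $\mathrm{Con(ZFC)}$ implies $\mathrm{Con}(\mathrm{ZFC}+\eqref{eq:star})$.
\end{theorem}

\begin{theorem}\label{thm:B}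
If $V=L[A]$ for some $A\subseteq\omega_1$ (in particular if $V=L$), then
\eqref{eq:star} fails: there is a metrizable non-Choquet space of weight
$\omega_1$ all of whose box powers are Baire.
\end{theorem}

\begin{theorem}\label{thm:C}
In ZFC there is a non-Choquet metrizable space $X$ of weight $\omega_1$ with
$\square^\omega X$ Baire. In the model $W$ of Theorem~\ref{thm:A} the exponent
$\nu=\omega_1$ works for all $X$ with $\pi(X)\le\omega_1$, so there $\omega_1$
cannot be lowered to $\omega$.
\end{theorem}

Since $\mathrm{Con(ZFC)}$ implies $\mathrm{Con}(\mathrm{ZFC}+V=L)$,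
Theorems~\ref{thm:A} and~\ref{thm:B} give the following.

\begin{corollary}\label{cor:indep}
$\mathrm{ZFC}+\eqref{eq:star}$ is equiconsistent with ZFC and, if ZFC is
consistent, \eqref{eq:star} is independent of ZFC.
\end{corollary}

The difficulty in Theorem~\ref{thm:A} is that II sees all boards. If II has no
winning strategy on $X$, player I may try different plans on different boards,
but the replies of II on one board may depend on all the others and need not
follow a strategy on $X$. In $W$, player I makes \emph{generic} moves. If II
survives them, a single forcing condition guarantees this, the condition is too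
small to mention all boards, and on an unmentioned board the condition can be
extended so that I makes any moves we like. This turns the replies of II into a
winning strategy on $X$.

Section~\ref{sec:games} proves the two facts about the game.
Section~\ref{sec:XS} introduces the test spaces $X_S$, which are used for
Theorems~\ref{thm:B} and~\ref{thm:C} and, in Section~\ref{sec:model}, for the
smallest case of the forcing argument. Sections~\ref{sec:easton}
and~\ref{sec:proofA} prove Theorems~\ref{thm:A} and~\ref{thm:C}, and
Section~\ref{sec:L} proves Theorem~\ref{thm:B}.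

\section{The game, Baire spaces and box powers}\label{sec:games}

\begin{proposition}\label{prop:oxtoby}
Let $X$ be a space.
\begin{enumerate}
\item[(a)] \emph{(Oxtoby)} If $X$ is Baire, then I has no winning strategy on
$X$.
\item[(b)] If $X$ is not Baire, then I has a winning strategy on $X$. In
particular every Choquet space is Baire.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Let $\sigma$ be a strategy for I; for a finite sequence $t$ of legal moves
of II, let $\sigma(t)$ be the next move of I. We build a tree of positions whose
levels give dense open subsets of $\sigma(\emptyset)$ and in which a point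
determines a branch. Let $T_0=\{\emptyset\}$. For $t\in T_n$ choose by Zorn's
lemma a maximal family $\mathcal V_t$ of nonempty open sets
$V\subseteq\sigma(t)$ such that the sets $\sigma(t^\frown V)$,
$V\in\mathcal V_t$, are pairwise disjoint. Their union is dense in $\sigma(t)$:
otherwise some nonempty open $V\subseteq\sigma(t)$ misses the union, and since
$\emptyset\ne\sigma(t^\frown V)\subseteq V$, the set $V$ is not in
$\mathcal V_t$ and could be added. Let
$T_{n+1}=\{t^\frown V:t\in T_n,\ V\in\mathcal V_t\}$ and
$E_n=\bigcup_{t\in T_n}\sigma(t)$. By induction the sets $\sigma(t)$,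
$t\in T_n$, are pairwise disjoint, and $E_n$ is an open dense subset of
$\sigma(\emptyset)$. The sets $E_n\cup(X\setminus\overline{\sigma(\emptyset)})$
are dense open in $X$, so their intersection contains a point
$x\in\sigma(\emptyset)$, and $x\in\bigcap_nE_n$. Let $t_n$ be the unique
$t\in T_n$ with $x\in\sigma(t)$. If $t_{n+1}=t^\frown V$, then
$x\in V\subseteq\sigma(t)$, so $t=t_n$. Thus the $t_n$ form a play against
$\sigma$ whose intersection contains $x$, and $\sigma$ is not winning.

(b) Let $O$ be nonempty open and $D_n$ dense open with
$O\cap\bigcap_nD_n=\emptyset$. Player I opens with $O\cap D_0$ and answers $V_n$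
with $V_n\cap D_{n+1}$. The intersection of the play lies in
$O\cap\bigcap_nD_n$, so I wins. The two players cannot both have winning
strategies, so a Choquet space is Baire.
\end{proof}

\begin{proposition}[White]\label{prop:white}
If $X$ is Choquet, then every box power of $X$ is Baire.
\end{proposition}

\begin{proof}
Let $\tau$ be a winning strategy for II on $X$. We show that
$\square^\kappa X$ is Choquet and apply Proposition~\ref{prop:oxtoby}(b). When I
plays $O_n$, player II picks a nonempty box
$\prod_\delta U_n(\delta)\subseteq O_n$ and plays $\prod_\delta V_n(\delta)$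
with $V_n(\delta)=\tau(U_0(\delta),\dots,U_n(\delta))$. A nonempty box contained
in another box is contained in it coordinatewise, so
$U_{n+1}(\delta)\subseteq V_n(\delta)$, and each board carries a play according
to $\tau$. Hence the intersection $\prod_\delta\bigcap_nV_n(\delta)$ is
nonempty.
\end{proof}

\section{The spaces $X_S$}\label{sec:XS}

A set $C\subseteq\omega_1$ is \emph{club} if it is unbounded and contains the
supremum of each increasing $\omega$-sequence of its elements, and
$S\subseteq\omega_1$ is \emph{stationary} if it meets every club. The limit
ordinals below $\omega_1$ form a club, the intersection of two clubs is club,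
and $\omega_1$ is the union of two disjoint stationary sets.

For a regular uncountable cardinal $\chi$, let $H(\chi)$ be the set of all sets
whose transitive closure has size less than $\chi$. Let $\chi>\omega_1$ and let
$M\prec H(\chi)$ be a countable elementary submodel. Then $\omega\subseteq M$
and $\omega_1\in M$. Every countable set in $M$ is a subset of $M$, because $M$
contains an enumeration of it, and so $M\cap\omega_1$ is a countable limit
ordinal. For every $a\in H(\chi)$ the set of ordinals $M\cap\omega_1$, with
$M\prec H(\chi)$ countable and $a\in M$, contains a club: take a continuous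
increasing chain $\langle M_\eta:\eta<\omega_1\rangle$ of such models with
$\eta\in M_{\eta+1}$. So $M\cap\omega_1$ can be chosen in any given stationary
set.

Let $S\subseteq\omega_1$ be an unbounded set of limit ordinals. Define
\[
X_S=\{x\in\omega_1^\omega: x\text{ is strictly increasing and }
\sup\nolimits_nx(n)\in S\},
\]
a subspace of the product $\omega_1^\omega$ with $\omega_1$ discrete, and hence
metrizable. Let $\mathrm{Seq}$ be the set of finite strictly increasing
sequences from $\omega_1$. The sets $[s]=\{x\in X_S:s\subset x\}$,
$s\in\mathrm{Seq}$, form a base. Each $[s]$ is nonempty: take $\alpha\in S$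
above the entries of $s$ and extend $s$ by an $\omega$-sequence cofinal in
$\alpha$. The weight of $X_S$ is $\omega_1$, since $|\mathrm{Seq}|=\omega_1$ and
the sets $[\langle\beta\rangle]$, $\beta<\omega_1$, are pairwise disjoint. We
use the following refinement property.
\begin{enumerate}
\item[(R)] If $O\subseteq\prod_{\delta<\kappa}[t(\delta)]$ is nonempty and open
in $\square^\kappa X_S$, there is $s:\kappa\to\mathrm{Seq}\setminus\{\emptyset\}$
with $s(\delta)\supseteq t(\delta)$ for all $\delta$ and
$\prod_\delta[s(\delta)]\subseteq O$.
\end{enumerate}
Indeed, take $y\in O$ and a box $\prod_\delta U_\delta$ with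
$y\in\prod_\delta U_\delta\subseteq O$, and let $s(\delta)$ be an initial segment
of $y(\delta)$ that is longer than $t(\delta)$ and has
$[s(\delta)]\subseteq U_\delta$. The case $\kappa=1$ concerns $X_S$ itself.

In the game on $X_S$ the players build an increasing sequence, and II wants its
supremum in $S$. If $S$ contains a club $C$, then II wins: given
$U_n\subseteq[t_{n-1}]$ (with $t_{-1}=\emptyset$), take $s\supseteq t_{n-1}$
with $[s]\subseteq U_n$ and play $[t_n]$, where $t_n=s^\frown c$ with $c\in C$
above the entries of $s$. The supremum of $\bigcup_nt_n$ is a limit of points of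
$C$, so it is in $C\subseteq S$. If some club $C$ is disjoint from $S$, then I
wins by the same moves, because the only candidate for a common point has
supremum in $C$. The next two lemmas show that in all other cases the game is
undetermined.

\begin{lemma}\label{lem:notchoquet}
If $\omega_1\setminus S$ is stationary, then $X_S$ is not Choquet.
\end{lemma}

\begin{proof}
Let $\tau$ be a strategy for II. Take a regular $\chi>\omega_1$ with
$\tau\in H(\chi)$ and a countable $M\prec H(\chi)$ with $S,\tau\in M$ and
$\alpha=M\cap\omega_1\notin S$. Let $\langle\alpha_n\rangle$ be cofinal in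
$\alpha$. Player I plays sets $U_n=[s_n]$ with $s_n\in M$. Put $V_{-1}=X_S$ and
$s_{-1}=\emptyset$. Given $V_{n-1}\in M$ with $V_{n-1}\subseteq[s_{n-1}]$,
property (R) and elementarity give $s\in M$ with $s\supseteq s_{n-1}$ and
$[s]\subseteq V_{n-1}$. The entries of $s$ lie in $M\cap\omega_1=\alpha$, which
is a limit ordinal, so there is $\beta<\alpha$ above $\alpha_n$ and above all
entries of $s$. Let $s_n=s^\frown\beta\in M$. The reply
$V_n=\tau(U_0,\dots,U_n)$ is in $M$, and the construction continues. A point of
$\bigcap_nU_n$ must equal $\bigcup_ns_n$, whose supremum is $\alpha\notin S$. So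
the intersection is empty and $\tau$ is not winning.
\end{proof}

To show that a power $\square^\kappa X_S$ is Baire we meet countably many dense
open sets by boxes taken from a countable model $K$. On board $\delta$ the
resulting sequence has entries $\varphi(\delta)$ with $\varphi\in K$. For
$\kappa\in K$ and $\delta<\kappa$ we therefore define the \emph{trace of $K$ at
$\delta$},
\[
\operatorname{tr}_\delta(K)=\{\varphi(\delta):\varphi\in K,\
\varphi:\kappa\to\omega_1\}.
\]

\begin{lemma}\label{lem:trace}
Let $\kappa\ge1$, let $O\subseteq\square^\kappa X_S$ be nonempty open, let $D_n$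
$(n<\omega)$ be dense open, and let $\chi$ be regular with
$\mathcal P(X_S^\kappa)\in H(\chi)$. Let $K\prec H(\chi)$ be countable with
$S,\kappa,O,\langle D_n\rangle\in K$. If
$\sup\operatorname{tr}_\delta(K)\in S$ for all $\delta<\kappa$, then
$O\cap\bigcap_nD_n\ne\emptyset$.
\end{lemma}

\begin{proof}
We have $\kappa,\omega_1<\chi$, so $H(\chi)$ contains all points of
$X_S^\kappa$ and all functions from $\kappa$ to $\omega_1$ or to
$\mathrm{Seq}$; thus $H(\chi)$ is correct about inclusions of boxes in $O$ and
in $D_n$. Enumerate the functions $\varphi:\kappa\to\omega_1$ in $K$ as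
$\varphi_n$, $n<\omega$, with repetitions if necessary. We build functions
$s_n:\kappa\to\mathrm{Seq}\setminus\{\emptyset\}$ in $K$. By (R) and
elementarity there is $s_0\in K$ with $\prod_\delta[s_0(\delta)]\subseteq O$.
Given $s_n$, the set $D_n\cap\prod_\delta[s_n(\delta)]$ is nonempty and open, so
by (R) and elementarity there is $s'\in K$ with
$s'(\delta)\supseteq s_n(\delta)$ for all $\delta$ and
$\prod_\delta[s'(\delta)]\subseteq D_n$. Let
\[
s_{n+1}(\delta)=s'(\delta)^\frown
\max\bigl(\varphi_n(\delta),\,\max s'(\delta)+1\bigr),
\]
which defines an element of $K$. Put $x(\delta)=\bigcup_ns_n(\delta)$, an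
infinite strictly increasing sequence. The $m$th entry of $s_n(\delta)$ is in
$\operatorname{tr}_\delta(K)$, because $K$ contains the function sending
$\delta'$ to the $m$th entry of $s_n(\delta')$ if there is one and to $0$
otherwise. Also $x(\delta)$ has an entry at least $\varphi_n(\delta)$ for each
$n$. So $\sup x(\delta)=\sup\operatorname{tr}_\delta(K)\in S$ for each $\delta$.
Hence $x\in X_S^\kappa$, and $x$ lies in every box $\prod_\delta[s_n(\delta)]$,
so $x\in O\cap\bigcap_nD_n$.
\end{proof}

If $\delta\in K$, then $\operatorname{tr}_\delta(K)=K\cap\omega_1$: each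
$\varphi(\delta)$ is in $K$, and $K$ contains the constant functions with values
in $K\cap\omega_1$. For $\kappa\le\omega$ every $\delta<\kappa$ is in $K$, and
there is only one ordinal to control. This gives the first half of
Theorem~\ref{thm:C}.

\begin{corollary}\label{cor:omega}
Let $S$ be a stationary set of countable limit ordinals with stationary
complement. Then $X_S$ is a non-Choquet metrizable space of weight $\omega_1$,
and $\square^\kappa X_S$ is Baire for $1\le\kappa\le\omega$.
\end{corollary}

\begin{proof}
$X_S$ is not Choquet by Lemma~\ref{lem:notchoquet}. Given $O$, $D_n$ and $\chi$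
as in Lemma~\ref{lem:trace}, choose $K$ with $K\cap\omega_1\in S$. Then
$\sup\operatorname{tr}_\delta(K)=K\cap\omega_1\in S$ for all $\delta<\kappa$.
\end{proof}

For $\kappa=\omega_1$ the situation changes. The identity function is in $K$, so
$\delta\in\operatorname{tr}_\delta(K)$, and Lemma~\ref{lem:trace} requires
uncountably many ordinals to lie in $S$ at once. Section~\ref{sec:L} shows that
this can be arranged in $L[A]$. The next section shows how generic functions
rule it out.

\section{Generic moves: the case of $X_S$}\label{sec:model}

All forcing notions in this paper consist of partial functions ordered by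
reverse inclusion. A subset of a condition is a condition, and two conditions
are compatible exactly when their union is a function, in which case the union
is a condition. We recall the facts about set forcing that are used. Let $U$ be
a transitive model of ZFC, $Q\in U$ a poset and $H$ a $Q$-generic filter over
$U$.
\begin{itemize}
\item \emph{Closure.} If every descending $\omega$-sequence of $Q$ that lies in
$U$ has a lower bound ($Q$ is \emph{$\sigma$-closed} in $U$), then every
$\omega$-sequence in $U[H]$ of elements of $U$ lies in $U$.
\item \emph{Product lemma.} If $Q=Q'\times Q''$, then $H=H'\times H''$, where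
$H'$ is $Q'$-generic over $U$, $H''$ is $Q''$-generic over $U[H']$, and
$U[H]=U[H'][H'']$.
\item \emph{$\Delta$-system lemma.} If $\nu$ is regular and $\nu^{<\nu}=\nu$,
then among $\nu^+$ sets of size less than $\nu$ there are $\nu^+$ whose pairwise
intersections all equal one set, the \emph{root}.
\item \emph{Simple names.} For $Z\in U$, a \emph{simple $Q$-name over $Z$} is a
set in $U$ of pairs $(\check z,q)$ with $z\in Z$ and $q\in Q$. Its value is the
set of $z$ such that $(\check z,q)$ is in the name for some $q\in H$. Every
subset of $Z$ in $U[H]$ is such a value: if $\tau$ names it, use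
$\{(\check z,q):q\Vdash\check z\in\tau\}$.
\end{itemize}
Simple names allow us to decide a value while adding information only on the
coordinates that the name uses.

\begin{lemma}\label{lem:decide}
Let $Q'\subseteq Q$, let $\dot f$ be a simple $Q$-name in which only conditions
from $Q'$ occur, and let $q\in Q$ force that $\dot f$ is a function with
$\delta$ in its domain. Then there are $b$ and $r\in Q'$ such that $r$ is
compatible with $q$ and $((\delta,b)^\vee,r)\in\dot f$. For any such $b$ and
$r$, $q\cup r\Vdash\dot f(\delta)=b$.
\end{lemma}

\begin{proof}
If there were no such $b$ and $r$, then $q$ would force that $\dot f$ contains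
no pair with first coordinate $\delta$. The condition $q\cup r$ forces that
$\dot f$ is a function containing $(\delta,b)$.
\end{proof}

The idea of Theorem~\ref{thm:A} is visible when the exponent is $\omega_1$ and
the space is a ground model $X_S$.

\begin{proposition}\label{prop:model}
Assume CH, and let $S\subseteq\omega_1$ be an unbounded set of limit ordinals
with stationary complement. Let $Q$ be the poset of countable partial functions
from $\omega_1\times\omega_2$ to $\omega_1$, and let $H$ be $Q$-generic over
$V$. Then $\square^{\omega_1}X_S$ is not Baire in $V[H]$.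
\end{proposition}

\begin{proof}
Think of $\omega_1\times\omega_2$ as having a row for each board $\delta$ and
$\omega_2$ columns. By genericity $\bigcup H$ is total; let
$g_j(\delta)=(\bigcup H)(\delta,j)$. Since $Q$ is $\sigma$-closed, $\omega_1$ is
preserved and $X_S$ is the same set in $V$ and in $V[H]$. Let $Q_j$ be the set
of conditions with domain in $\omega_1\times j$, and let $\mathcal F_j$ be the
set of values under $H$ of simple $Q_j$-names over
$\omega_1\times\mathrm{Seq}$. The sequence
$\langle\mathcal F_j:j<\omega_2^V\rangle$ is increasing and lies in $V[H]$. By CH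
and the $\Delta$-system lemma antichains of $Q$ have size at most $\omega_1$,
since a countable root carries $\omega_1^{\aleph_0}=\omega_1$ functions. A
function $f:\omega_1\to\mathrm{Seq}$ in $V[H]$ has a simple name built from one
antichain of conditions deciding $f(\delta)$ for each $\delta<\omega_1$. This
name uses $\omega_1$ countable conditions, so $f\in\mathcal F_j$ for some $j$.

\emph{The strategy of I in $V[H]$.} Let $j_0=0$ and $u_0(\delta)=\emptyset$. At
move $n$ player I plays $\prod_\delta[u_n(\delta)]$. When II answers $O_n$,
player I uses (R) to pick $f_n$ with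
$\emptyset\ne f_n(\delta)\supseteq u_n(\delta)$ and
$\prod_\delta[f_n(\delta)]\subseteq O_n$, takes the least $j_{n+1}>j_n$ with
$f_n\in\mathcal F_{j_{n+1}}$, and puts
\[
u_{n+1}(\delta)=f_n(\delta)^\frown
\max\bigl(g_{j_{n+1}}(\delta),\,\max f_n(\delta)+1\bigr).
\]
So I answers with a column on which $f_n$ does not depend.

\emph{The strategy is winning.} Suppose II defeats it. Then
$\sup\bigcup_nf_n(\delta)\in S$ for every $\delta$. Choose in $V[H]$ simple
$Q_{j_{n+1}}$-names $\dot f_n$ for the $f_n$. By closure
$\langle\dot f_n\rangle$ and $\langle j_n\rangle$ lie in $V$. Some $q_0\in H$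
forces that the $\dot f_n$ are functions from $\omega_1$ to
$\mathrm{Seq}\setminus\{\emptyset\}$ and that, for all $n$ and $\delta$, the
sequence $\dot f_{n+1}(\delta)$ extends $\dot f_n(\delta)$ and has an entry at
least $\dot g_{j_{n+1}}(\delta)$, and $\sup\bigcup_k\dot f_k(\delta)\in S$. As
$q_0$ is countable, some row $\delta$ is disjoint from its domain.

Work in $V$. Take a countable $M\prec H(\chi)$, for a large regular $\chi$,
containing $q_0,\delta,\langle\dot f_n\rangle,\langle j_n\rangle$, with
$\alpha=M\cap\omega_1\notin S$, and let $\langle\alpha_n\rangle$ be cofinal in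
$\alpha$. We build $q_0\ge q_1\ge\cdots$ in $M$ such that
$\operatorname{dom}q_n$ contains no $(\delta,j)$ with $j>j_n$. Given $q_n$,
Lemma~\ref{lem:decide} and elementarity give $t_n,r\in M$ with
$r\in Q_{j_{n+1}}$ compatible with $q_n$ and
$q_n\cup r\Vdash\dot f_n(\delta)=t_n$. The pair $(\delta,j_{n+1})$ is not in the
domain of $q_n\cup r$, so
\[
q_{n+1}=q_n\cup r\cup\{((\delta,j_{n+1}),\alpha_n)\}
\]
is a condition in $M$, and it forces $\dot g_{j_{n+1}}(\delta)=\alpha_n$. All
entries of $t_n\in M$ are below $\alpha$, and $t_{n+1}$ has an entry at least
$\alpha_n$. So the condition $\bigcup_nq_n\le q_0$ forces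
$\sup\bigcup_k\dot f_k(\delta)=\alpha\notin S$, a contradiction. By
Proposition~\ref{prop:oxtoby}(a), $\square^{\omega_1}X_S$ is not Baire in
$V[H]$.
\end{proof}

On the free row $\delta$, the conditions $q_n$ compute the replies $t_n$ from
the moves $\alpha_n$ alone. They are a strategy for II on $X_S$, and the last
paragraph is the proof of Lemma~\ref{lem:notchoquet} run against it. The general
proof differs in three ways. It builds this strategy explicitly and shows that
it wins. It treats spaces of the extension, so the game on $X$ must first be
captured in an intermediate model. It treats spaces of all sizes, so the forcing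
is a proper class.

\section{The Easton extension}\label{sec:easton}

Let $V\models\mathrm{ZFC+GCH}$. As usual we take $V$ to be countable and
transitive. The consistency statement follows in the standard way: verifying
finitely many axioms in $V[G]$ uses finitely many axioms in $V$, and ZFC proves
that each finite part of $\mathrm{ZFC}+V=L$ has a countable transitive model. In
this section cardinal notions are those of $V$, and $\rho,\mu,\nu$ range over
regular uncountable cardinals.

\subsection*{The forcing}
Let $P$ be the class of functions $p$ into $2$ whose domain is a set of triples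
$(\rho,\alpha,i)$ with $\alpha<\rho$ and $i<\rho^+$, such that
\[
\bigl|\{(\rho',\alpha,i)\in\operatorname{dom}p:\rho'\le\rho\}\bigr|<\rho
\quad\text{for every regular uncountable }\rho.
\]
Let $G$ be a filter on $P$ meeting every dense class that is definable in $V$
with parameters. Since $G$ is a filter, $p\cup q\in G$ for $p,q\in G$. Let
$P^{\le\nu}$ and $P^{>\nu}$ consist of the conditions all of whose triples have
$\rho\le\nu$, respectively $\rho>\nu$, and write $p^{\le\nu}$, $p^{>\nu}$ for
the corresponding parts of $p$. Then $P^{\le\nu}$ is a set, its members have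
size less than $\nu$, and $P\cong P^{\le\nu}\times P^{>\nu}$ via
$(p,q)\mapsto p\cup q$. For $i<\nu^+$ let $P^{\le\nu}_i$ consist of the
$p\in P^{\le\nu}$ such that every $(\nu,\alpha,i')\in\operatorname{dom}p$ has
$i'<i$; it is a factor of $P^{\le\nu}$. Put $G^{\le\nu}=G\cap P^{\le\nu}$ and
$G^{\le\nu}_i=G\cap P^{\le\nu}_i$. The filter $G^{\le\nu}$ is
$P^{\le\nu}$-generic over $V$, since $\{r:r^{\le\nu}\in D\}$ is dense in $P$ for
$D$ dense in $P^{\le\nu}$, and $G^{\le\nu}_i$ is $P^{\le\nu}_i$-generic by the
product lemma. The lower factor has small antichains and the upper factor is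
closed.
\begin{enumerate}
\item[(P1)] Antichains of $P^{\le\nu}$ have size at most $\nu$. By GCH
$\nu^{<\nu}=\nu$, so among $\nu^+$ conditions there are $\nu^+$ whose domains
have a common root. The root carries at most $2^{<\nu}\le\nu$ functions into
$2$, so two of the conditions agree on it and are compatible.
\item[(P2)] The union of a chain of at most $\nu$ members of $P^{>\nu}$ is in
$P^{>\nu}$, since for regular $\rho>\nu$ a union of at most $\nu$ sets of size
less than $\rho$ has size less than $\rho$.
\end{enumerate}

\subsection*{The forcing relation}
For class forcing the definability of $\Vdash$ and the axioms of ZFC in the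
extension have to be checked. Every $P$-name is a set, hence a
$P^{\le\nu}$-name for some $\nu$, so $V[G]=\bigcup_\nu V[G^{\le\nu}]$, an
increasing union of transitive models of ZFC. For an atomic formula $\varphi$ in
$P^{\le\nu}$-names let $p\Vdash\varphi$ mean
$p^{\le\nu}\Vdash_{P^{\le\nu}}\varphi$. This does not depend on $\nu$. Let
$\nu\le\mu$ and $p\in P^{\le\mu}$. A $P^{\le\mu}$-generic filter evaluates the
names as its restriction to the factor $P^{\le\nu}$ does. So if $p^{\le\nu}$
forces $\varphi$ in $P^{\le\nu}$, then $p$ forces $\varphi$ in $P^{\le\mu}$; if
not, some $r\le p^{\le\nu}$ in $P^{\le\nu}$ forces $\neg\varphi$, and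
$r\cup p\le p$ forces $\neg\varphi$ in $P^{\le\mu}$. For other formulas let
$p\Vdash\varphi\wedge\psi$ if $p$ forces both; $p\Vdash\neg\varphi$ if no
$q\le p$ forces $\varphi$; and $p\Vdash\exists x\,\varphi(x)$ if every $q\le p$
has an extension forcing $\varphi(\tau)$ for some name $\tau$. For each formula
this relation is definable in $V$ and is inherited by extensions. The
\emph{truth lemma}, that $V[G]\models\varphi$ iff some $p\in G$ forces
$\varphi$, follows by induction on $\varphi$. The atomic case is set forcing.
For $\neg$, the filter $G$ meets the dense class of conditions forcing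
$\varphi$ or $\neg\varphi$, and no condition forces both. For $\exists$, given
$p\in G$ forcing $\exists x\,\varphi(x)$, the filter $G$ meets the dense class
of conditions that are incompatible with $p$ or force some $\varphi(\tau)$.

\subsection*{Reduction to the lower factor}
The next lemma combines (P1) and (P2): one condition of the upper factor reduces
$\nu$ dense classes of $P$ to antichains of the lower factor. A class
$\mathcal D\subseteq P$ is \emph{open} if it is closed under extension.

\begin{lemma}\label{lem:reduce}
Let $\langle\mathcal D_\xi:\xi<\nu\rangle$ be a definable sequence of dense open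
classes of $P$. For each $q\in P^{>\nu}$ there are $q^*\le q$ in $P^{>\nu}$ and
maximal antichains $A_\xi$ of $P^{\le\nu}$ such that
$p\cup q^*\in\mathcal D_\xi$ for all $\xi<\nu$ and $p\in A_\xi$. Consequently
there are such $q^*$ and $\langle A_\xi\rangle\in V$ with $q^*\in G$; then
$A_\xi\cap G$ has exactly one element $p_\xi$, and
$p_\xi\cup q^*\in G\cap\mathcal D_\xi$.
\end{lemma}

\begin{proof}
Since $V$ need not have a definable well-order, we first confine all choices to
a set. Define ordinals $\lambda_\eta$, $\eta<\nu^+$, with
$P^{\le\nu},q\in V_{\lambda_0}$, taking suprema at limits, and with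
$\lambda_{\eta+1}$ the least ordinal above $\lambda_\eta$ such that every
$r\in P\cap V_{\lambda_\eta}$ has, for every $\xi$, an extension in
$\mathcal D_\xi\cap V_{\lambda_{\eta+1}}$; it exists by Collection. Let
$\lambda=\sup_\eta\lambda_\eta$. Then $\operatorname{cf}\lambda=\nu^+$, so
unions of at most $\nu$ elements of $V_\lambda$ are in $V_\lambda$, and each
$\mathcal D_\xi\cap V_\lambda$ is dense in $P\cap V_\lambda$. All choices below
are made with a well-order of $V_\lambda$.

Fix $\xi$ and $q'\in P^{>\nu}\cap V_\lambda$. We build pairs $(p_k,q_k)$ with
$p_k\in P^{\le\nu}$ pairwise incompatible and $q_k\in P^{>\nu}\cap V_\lambda$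
descending. At stage $i<\nu^+$ let $q_i^-=q'\cup\bigcup_{k<i}q_k$, a condition
by (P2). If $\{p_k:k<i\}$ is a maximal antichain of $P^{\le\nu}$, stop.
Otherwise take $p\in P^{\le\nu}$ incompatible with all $p_k$, $k<i$, take
$r\le p\cup q_i^-$ in $\mathcal D_\xi\cap V_\lambda$, and let $p_i=r^{\le\nu}$,
$q_i=r^{>\nu}$. By (P1) the construction stops at some $i<\nu^+$. Let
$A_\xi=\{p_k:k<i\}$. Then $p_k\cup q_i^-\le p_k\cup q_k\in\mathcal D_\xi$ for
$k<i$, so $q_i^-$ works for $\xi$ by openness. Carry this out successively for
$\xi<\nu$, starting from $q$ and taking unions at limits and at the end, again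
by (P2). Openness preserves what was obtained at earlier stages.

The class of $r\in P$ such that $r^{>\nu}$ is a condition $q^*$ admitting such
antichains is dense and definable, so it contains some $r\in G$, and
$r^{>\nu}\in G$. Finally $G^{\le\nu}$ meets each maximal antichain once.
\end{proof}

\begin{lemma}\label{lem:capture}
Let $Z\in V$ with $|Z|\le\nu$ in $V$. Every function $F\in V[G]$ from $Z$ to the
ordinals lies in $V[G^{\le\nu}_i]$ for some $i<\nu^+$, and so in
$V[G^{\le\nu}]$.
\end{lemma}

\begin{proof}
We may assume $Z\ne\emptyset$ and, composing with a surjection from $\nu$ onto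
$Z$ in $V$, that $Z=\nu$. Let $\dot F$ name $F$. Let $\mathcal D_\xi$ be the
class of $r$ such that either $r\Vdash(\xi,\beta)^\vee\in\dot F$ for some
ordinal $\beta$, or no extension of $r$ forces a statement of this form. It is
dense and open. Take $q^*\in G$, $A_\xi$ and $p_\xi$ from
Lemma~\ref{lem:reduce}. Some member of $G$ forces
$(\xi,F(\xi))^\vee\in\dot F$, and it is compatible with $p_\xi\cup q^*$. So the
first alternative holds for $p_\xi\cup q^*$, and by the truth lemma it holds
exactly for $\beta=F(\xi)$. Let $R\in V$ be the set of $(\xi,p,\beta)$ with
$p\in A_\xi$, $\beta\le\operatorname{rank}\dot F$ and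
$p\cup q^*\Vdash(\xi,\beta)^\vee\in\dot F$. By (P1) the set $\bigcup_\xi A_\xi$
consists of at most $\nu$ conditions of size less than $\nu$, so it is contained
in $P^{\le\nu}_i$ for some $i<\nu^+$. Then
$F=\{(\xi,\beta):(\xi,p,\beta)\in R\text{ for some }p\in G^{\le\nu}_i\}$.
\end{proof}

\begin{proposition}\label{prop:zfc}
$W=V[G]$ is a model of ZFC.
\end{proposition}

\begin{proof}
Extensionality and Foundation hold because $W$ is transitive. Pairs, unions,
$\omega$ and well-orders of given sets are found in the models
$V[G^{\le\nu}]$.

\emph{Power Set.} Given $x\ne\emptyset$, take $\nu$ so large that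
$V[G^{\le\nu}]$ contains $x$ and a surjection $h:\nu\to x$. If $y\subseteq x$ is
in $W$, then $y$ and $h$ lie in some $V[G^{\le\mu}]$, so the characteristic
function of $h^{-1}[y]$ is in $W$. By Lemma~\ref{lem:capture} it is in
$V[G^{\le\nu}]$, and so is $y$. Thus the power set of $x$ in $V[G^{\le\nu}]$ is
its power set in $W$.

For the two schemes let $a=\dot a^G$, suppress parameters in $\varphi$, and take
$\nu$ and a sequence $\langle\sigma_\xi:\xi<\nu\rangle\in V$ of
$P^{\le\nu}$-names with $a\subseteq\{\sigma_\xi^G:\xi<\nu\}$.

\emph{Separation.} Let $\psi_\xi$ be the statement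
$\sigma_\xi\in\dot a\wedge\varphi(\sigma_\xi)$, and let $\mathcal D_\xi$ be the
class of conditions forcing $\psi_\xi$ or $\neg\psi_\xi$. Take $q^*\in G$ and
$A_\xi$ from Lemma~\ref{lem:reduce}. The set
$R=\{(\xi,p):p\in A_\xi,\ p\cup q^*\Vdash\psi_\xi\}$ is in $V$, and $\psi_\xi$
holds in $W$ iff $(\xi,p)\in R$ for some $p\in G^{\le\nu}$. So
$\{x\in a:W\models\varphi(x)\}$ is in $V[G^{\le\nu}]$.

\emph{Collection.} Let $\mathcal D_\xi$ be the class of $r$ such that
$r\Vdash\varphi(\sigma_\xi,\tau)$ for some name $\tau$, or no extension of $r$
forces a statement of this form. Take $q^*\in G$, $A_\xi$ and $p_\xi$ from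
Lemma~\ref{lem:reduce}. Collection in $V$ gives a set $T$ of names containing a
witness $\tau$ for each pair $(\xi,p)$ with $p\in A_\xi$ such that $p\cup q^*$
is of the first kind. If $W\models\exists y\,\varphi(\sigma_\xi^G,y)$, then some
member of $G$ forces some $\varphi(\sigma_\xi,\tau)$, so $p_\xi\cup q^*$ is of
the first kind. Hence $\{\tau^G:\tau\in T\}\in W$ contains a witness for
$\sigma_\xi^G$.
\end{proof}

\begin{lemma}\label{lem:omega}
Every $\omega$-sequence $s\in W$ of elements of $V$ lies in $V$.
\end{lemma}

\begin{proof}
The range of $s$ is contained in $(V_\alpha)^V$ for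
$\alpha=\operatorname{rank}(s)$. Using a bijection in $V$ between
$(V_\alpha)^V$ and an ordinal, we may assume that $s$ consists of ordinals. By
Lemma~\ref{lem:capture}, $s\in V[G^{\le\omega_1}]$. The poset $P^{\le\omega_1}$
consists of all countable functions into $2$ defined on triples
$(\omega_1,\alpha,i)$, so it is $\sigma$-closed and $s\in V$.
\end{proof}

This lemma is the reason why $\rho=\omega$ is left out of $P$.

\section{Proof of Theorems~\ref{thm:A} and~\ref{thm:C}}\label{sec:proofA}

Work in $W$. Fix a space $X$, let $\theta=\pi(X)$, let $\{B_\xi:\xi<\theta\}$ be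
a $\pi$-base (repetitions allowed), and let $\nu$ be regular uncountable with
$\theta^{\aleph_0}\le\nu$. In particular $\theta\le\nu$. We must show that $X$
is Choquet if $\square^\nu X$ is Baire.

\subsection*{The game on indices}
The space $X$ may be much larger than $\nu$ and need not belong to
$V[G^{\le\nu}]$. The game, however, depends only on the inclusions between the
$B_\xi$ and on which descending sequences have a common point. Put
$\xi\preceq\eta$ iff $B_\xi\subseteq B_\eta$, and let $Y$ be the set of
$s\in\theta^\omega$ with $s(n+1)\preceq s(n)$ for all $n$ and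
$\bigcap_nB_{s(n)}\ne\emptyset$. In the game $\mathcal G$ players I and II
choose $a_0\succeq b_0\succeq a_1\succeq b_1\succeq\cdots$ in $\theta$, and II
wins iff $\langle b_n\rangle\in Y$.

\begin{lemma}\label{lem:indices}
If II has a winning strategy in $\mathcal G$, then $X$ is Choquet.
\end{lemma}

\begin{proof}
When I plays $U_n$, player II picks $a_n$ with $B_{a_n}\subseteq U_n$, takes the
reply $b_n$ of the strategy to $a_0,\dots,a_n$, and plays $V_n=B_{b_n}$. The
move $a_n$ is legal in $\mathcal G$ because
$B_{a_n}\subseteq U_n\subseteq V_{n-1}=B_{b_{n-1}}$, and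
$\langle b_n\rangle\in Y$ says that $\bigcap_nV_n\ne\emptyset$.
\end{proof}

\subsection*{The intermediate model}
The cardinal $\nu$ is regular and uncountable in $V$ as well, since a witness to
the contrary in $V$ would be one in $W$. From now on $\nu^+$ means $(\nu^+)^V$.
Fix in $W$ a surjection $e:\nu\to\theta^\omega$; this is where
$\theta^{\aleph_0}\le\nu$ is used. Apply Lemma~\ref{lem:capture} to the function
$(\zeta,n)\mapsto e(\zeta)(n)$ on $\nu\times\omega$, to the characteristic
function of $\{\zeta<\nu:e(\zeta)\in Y\}$, and to the characteristic function of
$\preceq$ on $\theta\times\theta$. There is $i_0<\nu^+$ such that all three lie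
in
\[
V_1=V[G^{\le\nu}_{i_0}],
\]
and therefore $\preceq$ and $Y$ are in $V_1$.

The generic moves come from the remaining coordinates at level $\nu$. These
carry values in $2$, and a move is an element of $\theta$, so we group the
coordinates into blocks of length $\nu$. Every ordinal in $[i_0,\nu^+)$ is
uniquely of the form $i_0+\nu\cdot j+\xi$ with $j<\nu^+$ and $\xi<\nu$.
Renaming the triple $(\nu,\delta,i_0+\nu\cdot j+\xi)$ as $(\delta,j,\xi)$, we
get in $V$ an isomorphism $P^{\le\nu}\cong P^{\le\nu}_{i_0}\times Q$, where
\[
Q=\{q\in V:q\text{ is a partial function }\nu\times\nu^+\times\nu\to2,\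
|q|^V<\nu\}.
\]
We call $\delta$ the \emph{row} and $j$ the \emph{column} of $(\delta,j,\xi)$.
Let $Q_j$ be the set of $q\in Q$ using only columns below $j$. The isomorphism
restricts to $P^{\le\nu}_{i_0+\nu\cdot j}\cong P^{\le\nu}_{i_0}\times Q_j$. Let
$H\subseteq Q$ be the filter given by $G$, and $H_j=H\cap Q_j$. By the product
lemma $H$ is $Q$-generic and $H_j$ is $Q_j$-generic over $V_1$, with
$V_1[H]=V[G^{\le\nu}]$ and $V_1[H_j]=V[G^{\le\nu}_{i_0+\nu\cdot j}]$.

\begin{enumerate}
\item[(Q1)] \emph{$Q$ is $\sigma$-closed in $V_1$, so every $\omega$-sequence in
$V_1[H]$ of elements of $V_1$ is in $V_1$.} The poset $Q$ is defined in $V$, not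
in $V_1$, but a descending $\omega$-sequence of $Q$ in $V_1\subseteq W$ lies in
$V$ by Lemma~\ref{lem:omega}, and there its union has size less than $\nu$.
\item[(Q2)] \emph{Let $\mathcal F_j=\theta^\nu\cap V_1[H_j]$. The sequence
$\langle\mathcal F_j:j<\nu^+\rangle$ is increasing, lies in $V_1[H]$, and has
union $(\theta^\nu)^W$.} Let $N_j$ be the set of simple $Q_j$-names in $V_1$
over $\nu\times\theta$. Then $\langle N_j\rangle\in V_1$, and $\mathcal F_j$
consists of the values under $H$ of members of $N_j$ that are functions from
$\nu$ to $\theta$, because $H$ and $H_j$ give such a name the same value. A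
function $f:\nu\to\theta$ in $W$ lies in some $V[G^{\le\nu}_i]$ by
Lemma~\ref{lem:capture}, and $i\le i_0+\nu\cdot i$, so $f\in\mathcal F_i$.
\item[(Q3)] Let $g_j(\delta)$ be the least $\xi<\theta$ with
$(\bigcup H)(\delta,j,\xi)=1$, and $0$ if there is none. \emph{For $a<\theta$
the function
\[
\operatorname{code}(\delta,j,a)=\{((\delta,j,\xi),0):\xi<a\}\cup
\{((\delta,j,a),1)\}
\]
is a condition in $Q$ that uses only row $\delta$ and column $j$ and forces
$\dot g_j(\delta)=a$.} Its size is less than $\nu$ because $a<\theta\le\nu$.
\end{enumerate}

\subsection*{The strategy of I on $\square^\nu X$}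
Work in $W$. For $f\in\theta^\nu$ let $B[f]=\prod_{\delta<\nu}B_{f(\delta)}$.
Every nonempty open $O\subseteq\square^\nu X$ contains a nonempty box, and each
side of it contains some $B_\xi$; fix $c(O)\in\theta^\nu$ with
$B[c(O)]\subseteq O$. The strategy $\Sigma$ is as follows. If the moves of II so
far are $O_0,\dots,O_{n-1}$, put $f_k=c(O_k)$, let $j_0=0$, and let $j_{k+1}$ be
the least $j>j_k$ with $f_k\in\mathcal F_j$. Player I plays $B[u_n]$, where
$u_0=g_0$ and, for $n\ge1$,
\begin{equation}\label{eq:u}
u_n(\delta)=
\begin{cases}
g_{j_n}(\delta)&\text{if }g_{j_n}(\delta)\preceq f_{n-1}(\delta),\\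
f_{n-1}(\delta)&\text{otherwise.}
\end{cases}
\end{equation}
So on each board I makes the move proposed by a fresh column if it is legal, and
passes otherwise. By (Q2), $\Sigma$ is defined in every position and is an
element of $W$. It is legal since
$B[u_n]\subseteq B[f_{n-1}]\subseteq O_{n-1}$. From
$\emptyset\ne B[f_n]\subseteq O_n\subseteq B[u_n]$ and \eqref{eq:u} we get
$u_{n+1}(\delta)\preceq f_n(\delta)\preceq u_n(\delta)$ for all $\delta$. From
$O_{n+1}\subseteq B[f_n]\subseteq O_n$ we get
\begin{equation}\label{eq:cap}
\bigcap_nO_n=\prod_{\delta<\nu}\bigcap_nB_{f_n(\delta)}.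
\end{equation}

\subsection*{From a defeat of $\Sigma$ to a strategy for II}

\begin{proposition}\label{prop:transfer}
If $\Sigma$ is not winning, then II has a winning strategy in $\mathcal G$.
\end{proposition}

\begin{proof}
Let $\langle O_n\rangle\in W$ be moves of II that defeat $\Sigma$, with
$f_n,u_n,j_n$ as above. By \eqref{eq:cap},
$\langle f_n(\delta):n<\omega\rangle\in Y$ for every $\delta<\nu$.

\emph{Step 1: one condition forces the defeat.} We need names for all $f_n$ in
a single sequence in $V_1$, each using only columns below $j_{n+1}$. The
function $(\delta,n)\mapsto f_n(\delta)$ lies in $V[G^{\le\nu}]=V_1[H]$ by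
Lemma~\ref{lem:capture}, and $\langle j_n\rangle\in V$ by
Lemma~\ref{lem:omega}. Since $f_n\in\mathcal F_{j_{n+1}}$, we can choose inside
$V_1[H]$ a sequence $\langle\dot f_n\rangle$ with $\dot f_n\in N_{j_{n+1}}$ and
$\dot f_n^H=f_n$. By (Q1) this sequence is in $V_1$. Let $\dot u_0=\dot g_0$,
and let $\dot u_n$ name the function obtained from $\dot g_{j_n}$ and
$\dot f_{n-1}$ by \eqref{eq:u}, with the ordinals $j_n$ now fixed. The statement
\begin{enumerate}
\item[$(\Phi)$] for all $n<\omega$, $\dot f_n\in\theta^\nu$, and for all
$\delta<\nu$, $\dot f_n(\delta)\preceq\dot u_n(\delta)$ and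
$\langle\dot f_k(\delta):k<\omega\rangle\in Y$
\end{enumerate}
has parameters in $V_1$ and holds in $V_1[H]$. So some $q_0\in H$ forces
$(\Phi)$ over $V_1$.

\emph{Step 2: the strategy.} Since $|q_0|^V<\nu$, some row $\delta<\nu$ is not
used by $q_0$. We define a strategy for II in $V_1$, making choices by a fixed
well-order of $Q\times\theta$ in $V_1$. Along a play II maintains conditions
$q_0\ge q_1\ge\cdots$ in $Q$ such that
\begin{enumerate}
\item[(i)] $\operatorname{dom}q_n$ contains no $(\delta,j,\xi)$ with $j\ge j_n$;
\item[(ii)] $q_n\Vdash\dot f_k(\delta)=b_k$ for $k<n$.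
\end{enumerate}
Both hold for $n=0$. In round $n$ player I plays $a_n$, with
$a_n\preceq b_{n-1}$ if $n\ge1$. By (i) and (Q3),
$q_n'=q_n\cup\operatorname{code}(\delta,j_n,a_n)$ is a condition forcing
$\dot g_{j_n}(\delta)=a_n$. It forces $\dot u_n(\delta)=a_n$: for $n=0$ by
definition, and for $n\ge1$ because by (ii) it forces
$\dot f_{n-1}(\delta)=b_{n-1}$, so the first case of \eqref{eq:u} applies. By
$(\Phi)$ and Lemma~\ref{lem:decide} there are $b_n<\theta$ and
$r\in Q_{j_{n+1}}$ compatible with $q_n'$ such that $q_{n+1}=q_n'\cup r$ forces
$\dot f_n(\delta)=b_n$. Player II plays $b_n$. Then (ii) holds for $n+1$. So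
does (i): in row $\delta$ the condition $q_n$ uses columns below $j_n$, the code
uses the column $j_n<j_{n+1}$, and $r$ uses columns below $j_{n+1}$ (see
Figure~\ref{fig:row}). The move is legal, since $q_{n+1}$ forces
$b_n=\dot f_n(\delta)\preceq\dot u_n(\delta)=a_n$ and $\preceq$ is in $V_1$.

\emph{Step 3: the strategy wins in $W$.} The strategy is a function on finite
sequences from $\theta$ and lies in $V_1\subseteq W$. Consider a play in $W$
that follows it. By Lemma~\ref{lem:omega}, $\langle a_n\rangle\in V\subseteq
V_1$, so $\langle b_n\rangle$ and $\langle q_n\rangle$ are in $V_1$, and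
$q_\omega=\bigcup_nq_n\in Q$ by (Q1). This condition forces
$\langle\dot f_n(\delta)\rangle=\langle b_n\rangle$ by (ii), and it forces this
sequence to be in $Y$ by $(\Phi)$. As $Y\in V_1$, we have
$\langle b_n\rangle\in Y$, and II wins.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.05,yscale=0.8]
\fill[gray!25] (1.25,0.65) ellipse (0.8 and 0.38);
\fill[gray!25] (7.2,2.6) ellipse (1.1 and 0.38);
\node at (1.25,0.65) {$q_0$};
\node at (7.2,2.6) {$q_0$};
\draw[->] (0,0) -- (9,0) node[right] {$\nu^+$};
\draw[->] (0,0) -- (0,3.3) node[above] {$\nu$};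
\draw[dashed] (2.5,0) node[below] {$j_1$} -- (2.5,3.2);
\draw[dashed] (5.5,0) node[below] {$j_2$} -- (5.5,3.2);
\node[below] at (0,0) {$j_0$};
\draw[very thick] (0,1.6) node[left] {$\delta$} -- (5.4,1.6);
\draw[dotted,thick] (5.6,1.6) -- (8.8,1.6);
\fill (0,1.6) circle (2.5pt) node[above right] {$a_0$};
\fill (2.5,1.6) circle (2.5pt) node[above right] {$a_1$};
\draw (5.5,1.6) circle (2.5pt) node[above right] {$a_2$};
\end{tikzpicture}
\caption{Rows (boards) and columns of the forcing $Q$ before round $2$ of the
strategy of II. The condition $q_0$ (shaded) avoids row $\delta$. The moves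
$a_0,a_1$ of I have been written in row $\delta$ at columns $j_0,j_1$, and the
replies $b_0,b_1$ have been decided by conditions to the left of $j_1$ and
$j_2$. From column $j_2$ on, row $\delta$ is untouched (dotted), so any move
$a_2$ can be written at column $j_2$.}
\label{fig:row}
\end{figure}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
$W$ is a model of ZFC by Proposition~\ref{prop:zfc}. Work in $W$, with $X$ and
$\nu$ as above. If $\square^\nu X$ is Baire, then $\Sigma$ is not winning by
Proposition~\ref{prop:oxtoby}(a), so $X$ is Choquet by
Proposition~\ref{prop:transfer} and Lemma~\ref{lem:indices}. If $X$ is Choquet,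
all its box powers are Baire by Proposition~\ref{prop:white}, among them
$\square^\nu X$. This proves the equivalences. Every $X$ admits such a $\nu$,
namely the successor of $\pi(X)^{\aleph_0}$, so \eqref{eq:star} holds in $W$.
The consistency statement follows because $\mathrm{Con(ZFC)}$ implies
$\mathrm{Con}(\mathrm{ZFC}+V=L)$ and $V=L$ implies GCH.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
The first sentence is Corollary~\ref{cor:omega}. By Lemma~\ref{lem:omega}, $W$
has no surjection from $\omega$ onto $\omega_1^V$, so $\omega_1^W=\omega_1^V$,
and $\omega_1^\omega$ is the same set in $V$ and $W$. In $V$ it has size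
$\omega_1^{\aleph_0}=2^{\aleph_0}=\omega_1$ by GCH. So
$\omega_1^{\aleph_0}=\omega_1$ in $W$, and Theorem~\ref{thm:A} applies with
$\nu=\omega_1$ whenever $\pi(X)\le\omega_1$. The space given by
Corollary~\ref{cor:omega} in $W$ has $\pi(X)\le\omega_1$ and shows that the
exponent $\omega$ does not work.
\end{proof}

\begin{remark}\label{rem:hyp}
The proof needs conditions that are small and closed at the same time. They have
size less than the number $\nu$ of boards, which gives the free row in Step~2,
and they are closed under countable unions, which gives Steps~1 and~3. For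
$\nu=\omega$ the two demands conflict, as finite conditions are not closed under
countable unions, and Theorem~\ref{thm:C} shows that the conclusion fails. GCH
enters through (P1), which bounds the columns used by a move of II and so leaves
I a fresh column among the $\nu^+$ available. The box topology is what makes
$B[u_n]$ open: $\Sigma$ moves on all boards at once, and in particular on the
free one, which I does not know in advance.
\end{remark}

\section{Failure in $L[A]$}\label{sec:L}

Assume $V=L[A]$ with $A\subseteq\omega_1$; for $V=L$ take $A=\emptyset$. By
Lemmas~\ref{lem:notchoquet} and~\ref{lem:trace} it suffices to find $S$ with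
stationary complement such that for all $\kappa$, $O$ and $D_n$ some countable
model $K$ has all its traces end in $S$. Arbitrary models will not do, since the
ordinals $K\cap\omega_1$ cover a club. We use the smallest models, the hulls of
finitely many parameters. Their traces are again given by such hulls, and the
ordinal $\alpha$ at which such a hull meets $\omega_1$ can be recognized from
$\alpha$ and $A\cap\alpha$ alone, whatever $\kappa$ and the parameters are.

\subsection*{Standard facts}
For a set $B$ of ordinals let $L_0[B]=\emptyset$, let $L_{\beta+1}[B]$ be the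
set of subsets of $L_\beta[B]$ definable with parameters in
$(L_\beta[B],\in,B\cap L_\beta[B])$, and take unions at limits. Each
$L_\beta[B]$ is transitive with set of ordinals $\beta$, it is an element of
$L_{\beta+1}[B]$, and $B\in L_{\alpha+1}[B]$ if $B\subseteq\alpha$. Let
$\mathrm{ZFC}^-$ be ZFC without Power Set, with Collection. Call $\chi$
\emph{admitted} if $\chi$ is a regular cardinal above $\omega_1$ or
$\chi=\omega_\omega$, and let $\mathcal L_\chi=(L_\chi[A],\in,A)$.
\begin{enumerate}
\item[(L1)] For regular $\chi>\omega_1$, $L_\chi[A]=H(\chi)$, and this is a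
model of $\mathrm{ZFC}^-$. Hence $L_{\omega_\omega}[A]=\bigcup_nH(\omega_{n+2})$.
\item[(L2)] For admitted $\chi$ there is a well-order of $L_\chi[A]$ definable
in $\mathcal L_\chi$.
\item[(L3)] \emph{Condensation.} If $\chi$ is admitted, $M\prec\mathcal L_\chi$
and $\pi$ is the transitive collapse of $M$, then $\pi$ is an isomorphism of
$(M,\in,A\cap M)$ onto $(L_\gamma[\bar A],\in,\bar A)$ for a limit ordinal
$\gamma$, where $\bar A=\pi[A\cap M]$.
\end{enumerate}
By (L1), $L_\chi[A]$ contains a bijection between any two of its ordinals that
have the same cardinality, so it is correct about which ordinals below $\chi$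
are cardinals. In particular $\omega_1$ is definable in $\mathcal L_\chi$.

For a finite list $a$ of elements of $L_\chi[A]$ let
$\operatorname{Def}^\chi(a)$ be the set of elements definable in
$\mathcal L_\chi$ from $a$. It is countable. It is an elementary substructure by
the Tarski--Vaught criterion, because the least witness of a formula in the
well-order of (L2) is definable from the parameters of the formula.

\begin{lemma}\label{lem:hull}
Let $\chi$ be admitted, $M=\operatorname{Def}^\chi(a)$ and
$\alpha=M\cap\omega_1$. Then $\alpha$ is a countable limit ordinal that belongs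
to every club $C\in M$. The collapse $\pi$ of $M$ sends $\omega_1$ to $\alpha$,
and its range is $L_\gamma[A\cap\alpha]$ for a countable limit
$\gamma>\alpha$. If $\beta>\gamma$ and
$L_\beta[A\cap\alpha]\models\mathrm{ZFC}^-$, then $\alpha$ is countable in
$L_\beta[A\cap\alpha]$.
\end{lemma}

\begin{proof}
If $\beta\in M\cap\omega_1$, then $\beta+1\in M$, and $M$ contains a surjection
from $\omega$ onto $\beta+1$, so $\beta\subseteq M$. Thus $\alpha$ is a countable
limit ordinal. If $C\in M$ is club and $\beta<\alpha$, then
$\min(C\setminus(\beta+1))\in M\cap\omega_1$, so $\alpha$ is a limit of points of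
$C$ and $\alpha\in C$. The collapse is the identity on $\alpha$, so
$\pi(\omega_1)=\alpha$ and $\pi[A\cap M]=A\cap\alpha$, and (L3) gives $\gamma$.

Every element of $M$ is definable from $a$ in $\mathcal L_\chi$, hence in $M$.
So every element of $\mathcal N=(L_\gamma[A\cap\alpha],\in,A\cap\alpha)$ is
definable in $\mathcal N$ from the finite list $\pi(a)$. Let $\beta>\gamma$ with
$L_\beta[A\cap\alpha]\models\mathrm{ZFC}^-$. Then $\mathcal N$ is an element of
$L_\beta[A\cap\alpha]$, and this transitive model forms the satisfaction
relation of $\mathcal N$ correctly. So it contains the map sending each formula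
to the element that it defines in $\mathcal N$ from $\pi(a)$, or to $\emptyset$
if there is none. This maps a countable set of the model onto
$L_\gamma[A\cap\alpha]\supseteq\alpha$.
\end{proof}

\subsection*{The set $S$}
The last sentence of the lemma says that the collapse of a hull is followed by
no model of $\mathrm{ZFC}^-$ in which $\alpha$ is uncountable. For regular
$\chi$ the collapse is itself such a model, and so it is the last one. For
$\chi=\omega_\omega$ it is a limit of such models but not one of them, and so
there is no last one. For limit $\alpha<\omega_1$ we therefore let $Z_\alpha$ be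
the set of $\beta$ with $\alpha<\beta<\omega_1$ such that
$L_\beta[A\cap\alpha]$ satisfies $\mathrm{ZFC}^-$ and has $\alpha$ as its least
uncountable ordinal, and we put
\[
S=\{\alpha<\omega_1:\alpha\text{ is a limit ordinal and }Z_\alpha
\text{ has a largest element}\}.
\]

\begin{lemma}\label{lem:regular}
If $\chi>\omega_1$ is regular, then
$\operatorname{Def}^\chi(a)\cap\omega_1\in S$ for every finite list $a$ from
$L_\chi[A]$. In particular $S$ is stationary.
\end{lemma}

\begin{proof}
Let $\alpha,\gamma,\pi$ be as in Lemma~\ref{lem:hull}. The inverse of $\pi$ is
an elementary embedding of $L_\gamma[A\cap\alpha]$ into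
$L_\chi[A]\models\mathrm{ZFC}^-$ sending $\alpha$ to $\omega_1$, so
$\gamma\in Z_\alpha$. By Lemma~\ref{lem:hull} no $\beta>\gamma$ is in
$Z_\alpha$, so $\gamma=\max Z_\alpha$. A club $C$ lies in
$H(\omega_2)=L_{\omega_2}[A]$, and
$\operatorname{Def}^{\omega_2}(C)\cap\omega_1\in C\cap S$.
\end{proof}

\begin{lemma}\label{lem:singular}
$\omega_1\setminus S$ is stationary.
\end{lemma}

\begin{proof}
Let $C$ be club, $M=\operatorname{Def}^{\omega_\omega}(C)$, and let
$\alpha,\gamma,\pi$ be as in Lemma~\ref{lem:hull}, so $\alpha\in C$. We show
that $Z_\alpha$ is a cofinal subset of the limit ordinal $\gamma$; then it has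
no largest element and $\alpha\in C\setminus S$.

Since $L_{\omega_\omega}[A]$ is correct about cardinals, the relation
$\beta=\omega_n$ is defined in it by a formula $\psi(n,\beta)$: there is a
function $h$ on $n+1$ with $h(0)=\omega$, $h(n)=\beta$, and each $h(k+1)$ the
least cardinal above $h(k)$. So each $\omega_n$ is in $M$. Every ordinal of $M$
is below some $\omega_{n+2}$, so the ordinals
$\gamma_n=\pi(\omega_{n+2})>\alpha$ are cofinal in $\gamma$.

\emph{Each $\gamma_n$ is in $Z_\alpha$.} The set
$L_{\omega_{n+2}}[A]=H(\omega_{n+2})$ is definable in $L_{\omega_\omega}[A]$, as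
the class of $x$ that belong to a transitive set with an injection into
$\omega_{n+1}$. Let $M_n=M\cap L_{\omega_{n+2}}[A]$. A formula with parameters
in $M_n$ that has a witness in $\mathcal L_{\omega_{n+2}}$ has one in $M_n$, by
relativizing it and using $M\prec\mathcal L_{\omega_\omega}$. So
$M_n\prec\mathcal L_{\omega_{n+2}}$. As $L_{\omega_{n+2}}[A]$ is transitive, the
collapse of $M_n$ is $\pi\upharpoonright M_n$, and the ordinals of its range are
$\pi[M\cap\omega_{n+2}]=\gamma_n$. By (L3) the range is
$L_{\gamma_n}[A\cap\alpha]$. It satisfies $\mathrm{ZFC}^-$ and has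
$\pi(\omega_1)=\alpha$ as its least uncountable ordinal, by (L1) and
elementarity.

\emph{$Z_\alpha\subseteq\gamma$.} In $L_{\omega_\omega}[A]$, for each
$n\in\omega$ there is $\beta$ with $\psi(n,\beta)$, but no set contains such a
$\beta$ for every $n$, because the $\omega_n$ are cofinal in $\omega_\omega$.
This failure of Collection is a single sentence, so it holds in $M$ and in
$L_\gamma[A\cap\alpha]$. Hence $\gamma\notin Z_\alpha$, and no $\beta>\gamma$ is
in $Z_\alpha$ by Lemma~\ref{lem:hull}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
By Lemma~\ref{lem:regular}, $S$ is an unbounded set of limit ordinals, so $X_S$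
is a metrizable space of weight $\omega_1$. By Lemmas~\ref{lem:singular}
and~\ref{lem:notchoquet} it is not Choquet. Let $\kappa\ge1$, let
$O\subseteq\square^\kappa X_S$ be nonempty open and let $D_n$ be dense open.
Take a regular $\chi$ with $\mathcal P(X_S^\kappa)\in H(\chi)$; then
$\kappa,\omega_1<\chi$ and $H(\chi)=L_\chi[A]$. Put
$a=(S,\kappa,O,\langle D_n\rangle)$ and $K=\operatorname{Def}^\chi(a)$, a
countable elementary submodel of $H(\chi)$ containing the four parameters. We
claim that for every $\delta<\kappa$
\begin{equation}\label{eq:trace}
\operatorname{tr}_\delta(K)=\operatorname{Def}^\chi(a,\delta)\cap\omega_1 .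
\end{equation}
If $\varphi:\kappa\to\omega_1$ is in $K$, then $\varphi$ is definable from $a$,
so $\varphi(\delta)$ is definable from $a,\delta$. Conversely let
$\beta<\omega_1$ be the unique element with
$\mathcal L_\chi\models\psi(\beta,a,\delta)$. Let $\varphi:\kappa\to\omega_1$
send $\delta'$ to the unique $\beta'<\omega_1$ with
$\mathcal L_\chi\models\psi(\beta',a,\delta')$ if there is exactly one, and to
$0$ otherwise. Then $\varphi\in H(\chi)=L_\chi[A]$ because
$\kappa,\omega_1<\chi$, and this description defines $\varphi$ in
$\mathcal L_\chi$ from $a$. So $\varphi\in K$ and $\beta=\varphi(\delta)$, which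
proves \eqref{eq:trace}.

By Lemma~\ref{lem:regular} the right side of \eqref{eq:trace} is a limit ordinal
in $S$, so $\sup\operatorname{tr}_\delta(K)\in S$ for every $\delta<\kappa$.
Lemma~\ref{lem:trace} gives $O\cap\bigcap_nD_n\ne\emptyset$. Hence
$\square^\kappa X_S$ is Baire for every $\kappa$.
\end{proof}

\begin{remark}\label{rem:contrast}
The two theorems meet at Lemma~\ref{lem:trace}. In $W$, let $S$ be any unbounded
set of countable limit ordinals with stationary complement. Then
$\square^{\omega_1}X_S$ is not Baire by Lemma~\ref{lem:notchoquet} and
Theorem~\ref{thm:C}. So there are $O$ and $D_n$ such that every countable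
$K\prec H(\chi)$ as in Lemma~\ref{lem:trace} has a trace with supremum outside
$S$. In $L[A]$, for the set $S$ of this section, the hull of the parameters has
no such trace, for any exponent.
\end{remark}

\begin{thebibliography}{1}

\bibitem{BM}
\emph{The Banach-Mazur game and products of Baire spaces},
\texttt{https://\allowbreak www.teses.usp.br/\allowbreak teses/\allowbreak
disponiveis/\allowbreak 55/\allowbreak 55135/\allowbreak
tde-10092020-171236/\allowbreak publico/\allowbreak
Dissert\_rev\_\allowbreak Gabriel\_Andre\_\allowbreak Asmat\_Medina.pdf}

\end{thebibliography}
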